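# Small along long chains, yet never presentable: a cofibrantly generated model category with no combinatorial replacement

## 1. The guess "yes", tested on trivial model structures

Assume Vopěnka's principle. Is every cofibrantly generated model category Quillen equivalent to a combinatorial one?

The answer one would first guess is yes. A cofibrantly generated model category $\mathcal M$ is controlled by two sets of maps whose domains are small. Everything homotopically relevant is built by colimits from a set of objects, so one could throw away the rest of $\mathcal M$ and keep what those objects generate. Vopěnka's principle is a strong axiom that makes cocomplete categories with reasonable generation properties locally presentable. A positive statement has indeed been asserted in the literature (G. Raptis, *On the cofibrant generation of model categories*, 2009). We shall see how far the guess can be proved, and then that it is false. Nothing below relies on the asserted positive statement.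

We work in ZFC with definable classes, and categories are locally small. We write [AR] for Adámek–Rosický, *Locally Presentable and Accessible Categories*. The letters RLP and LLP mean right and left lifting property.

**Definition 1.1 (presentability).** Let $\lambda$ be a regular cardinal. An object $A$ is $\lambda$-presentable if $\mathcal M(A,-)$ preserves $\lambda$-filtered colimits (equivalently, colimits over $\lambda$-directed posets). A category is locally $\lambda$-presentable if it is cocomplete and has a set of $\lambda$-presentable objects such that every object is a $\lambda$-filtered colimit of objects of that set. It is locally presentable if this holds for some $\lambda$.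

In $\mathbf{Set}$ the $\lambda$-presentable objects are the sets of size $<\lambda$. We use these textbook facts. In a locally presentable category every object is $\lambda$-presentable for some $\lambda$ (hence a set of objects has a common $\lambda$, which may be enlarged). Such a category is complete, co-wellpowered ([AR, Thm. 1.58]) and has a generating set. A cocomplete category with a strong generator consisting of $\lambda$-presentable objects is locally $\lambda$-presentable ([AR, Thm. 1.20]). Here a set $S$ is a *strong generator* if maps out of objects of $S$ distinguish parallel maps, and a monomorphism $m:A\to B$ through which all maps from objects of $S$ to $B$ factor is an isomorphism.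

**Definition 1.2 (smallness).** A *chain* is a functor from a limit ordinal; a $\lambda$-sequence is a chain indexed by $\lambda$, usually required to be *smooth*, that is, to have the colimit of the earlier terms at each limit step. For regular $\kappa$, an object $A$ is $\kappa$-small relative to a class $\mathcal D$ of maps if $\mathcal M(A,-)$ preserves colimits of $\lambda$-sequences of maps in $\mathcal D$ for all limit ordinals $\lambda$ of cofinality $\ge\kappa$.

Smoothness will never cause trouble: when we prove preservation we prove it for all chains, and when we use it we use it only for smooth ones.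

A model category is *cofibrantly generated* if there are sets $I,J$ of maps, with domains small relative to the relevant cell complexes, such that $Fib\cap\mathcal W$ is the class of maps with the RLP against $I$, and $Fib$ the class of maps with the RLP against $J$. It is *combinatorial* if moreover $\mathcal M$ is locally presentable. Two model categories are *Quillen equivalent* if they are connected by a finite zigzag of Quillen equivalences.

**Definition 1.3 (trivial model structure).** On a complete and cocomplete category $\mathcal M$, let $\mathcal W$ be the isomorphisms and $Cof=Fib$ all maps.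

This is a model category. Two-out-of-three and retracts are clear. Every lifting problem to be solved has an isomorphism on one side. Every map $f$ factors as $f\circ\mathrm{id}$ and as $\mathrm{id}\circ f$. Inverting isomorphisms changes nothing, so $\mathrm{Ho}(\mathcal M)=\mathcal M$. These are the simplest cases on which to test the guess.

**Lemma 1.4.** Let $\mathcal M$ be complete and cocomplete, and $W\dashv U:\mathcal M\to\mathbf{Set}$ an adjunction such that $U$ reflects isomorphisms. Put
$$I=\{W(\emptyset)\to W(1),\ W(2)\to W(1)\},\qquad J=\{\mathrm{id}_{W(\emptyset)}\}.$$
Then the maps with the RLP against $I$ are the isomorphisms, and all maps have the RLP against $J$. If $U$ preserves colimits of chains of cofinality $\ge\kappa$, then $W(0),W(1),W(2)$ are $\kappa$-small relative to all maps, and $I,J$ generate the trivial model structure.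

*Proof.* A map $W(n)\to A$ is an $n$-tuple of elements of $UA$. So $f:A\to B$ has the RLP against $W(\emptyset)\to W(1)$ iff every element of $UB$ lifts to $UA$, that is, iff $Uf$ is surjective. It has the RLP against $W(2)\to W(1)$ iff two elements of $UA$ with the same image are equal, that is, iff $Uf$ is injective. Since $U$ reflects isomorphisms, both hold iff $f$ is an isomorphism (isomorphisms clearly qualify). The claim on $J$ is obvious. Finally $\mathcal M(W(n),-)\cong U(-)^n$, and finite powers commute with colimits of chains in $\mathbf{Set}$. $\square$

*Sets and groups.* For $\mathbf{Set}$ take $U=\mathrm{id}$, and for groups the usual $U$, with $I=\{1\to\mathbb Z,\ \mathbb Z*\mathbb Z\to\mathbb Z\}$. In both cases $U$ preserves filtered colimits, and the category is locally finitely presentable. The trivial structure is itself combinatorial, and the guess is correct.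

*Compact Hausdorff spaces.* Here $W(X)=\beta X$ is the space of ultrafilters on $X$, and continuous bijections are homeomorphisms, so the first part of Lemma 1.4 applies. But smallness fails for this $I$. Let $\lambda$ be any infinite regular cardinal. The spaces $\beta\alpha$ for $\alpha<\lambda$ (each ordinal $\alpha$ as a discrete set) form a $\lambda$-sequence with colimit $\beta\lambda$, because $\beta$ is a left adjoint. Each step adds one point, a pushout of $\emptyset\to 1$, so it is a cell complex for $I$. Extend the filter of subsets of $\lambda$ with complement of size $<\lambda$ to an ultrafilter $p$. All members of $p$ have size $\lambda$, while the image of $\beta\alpha$ consists of ultrafilters containing $\alpha$. So the map $2\to\beta\lambda$ constant at $p$ factors through no $\beta\alpha$, and the domain $2$ is not small. This example therefore does not refute the guess through these generators. It does tell us what to look for: a free functor $UW$ on sets that, unlike $\beta$, respects long chains, and yet is not accessible.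

Such functors exist if there are enough measurable cardinals.

**Theorem A.** Assume there is a proper class of measurable cardinals (e.g. assume Vopěnka's principle). There is a complete and cocomplete category $\mathcal M$ whose trivial model structure is cofibrantly generated by sets $I,J$ whose domains and codomains are all $\aleph_1$-small relative to *all* maps of $\mathcal M$, but $\mathrm{Ho}(\mathcal M)$ is not equivalent to $\mathrm{Ho}(\mathcal N)$ for any combinatorial model category $\mathcal N$. In particular $\mathcal M$ is not Quillen equivalent to a combinatorial model category.

So under Vopěnka's principle the answer to the question is no. We first see how much of the guess survives.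

## 2. Closing the generators under colimits

The sensible approach is to keep only the objects generated under colimits by the domains and codomains of $I\cup J$. The following theorem says precisely when this works.

**Theorem B.** Let $\mathcal M$ be cofibrantly generated by $I,J$. Let $S$ be a set of objects containing all domains and codomains of $I\cup J$, and let $\mathcal K\subseteq\mathcal M$ be a full replete subcategory containing $S$ and closed under small colimits in $\mathcal M$. If $\mathcal K$ is locally presentable, then $\mathcal K$ with the restricted classes is a combinatorial model category, and $\mathcal K\hookrightarrow\mathcal M$ is a left Quillen equivalence. The hypothesis on $\mathcal K$ holds in these cases: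

* (a) (ZFC) $\mathcal K$ is the closure of $S$ under small colimits and, for some regular $\lambda$, all objects of $S$ are $\lambda$-presentable in $\mathcal K$ (e.g. in $\mathcal M$). This holds in particular if all objects of $S$ are $\aleph_0$-small relative to all maps of $\mathcal M$.
* (b) (Vopěnka's principle) $\mathcal K$ has a small dense subcategory.

By Theorem A, $\aleph_0$ in (a) cannot be replaced by $\aleph_1$, even under Vopěnka's principle.

*Proof.* **Step 1: a coreflection.** We want a right adjoint to the inclusion. Let $\mathcal K$ be locally presentable. It is complete and cocomplete, and its colimits are computed as in $\mathcal M$. It is co-wellpowered and has a generating set, so by the special adjoint functor theorem the colimit-preserving inclusion $\mathcal K\to\mathcal M$ has a right adjoint $r$, with counit $\varepsilon_X:rX\to X$.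

**Step 2: the model structure.** We restrict $Cof,\mathcal W,Fib$ to $\mathcal K$ and check the axioms. Two-out-of-three, retracts and lifting are inherited because $\mathcal K$ is full. For a map $f$ of $\mathcal K$, the small object argument in $\mathcal M$ for $I$ (resp. $J$) builds the middle object of the factorization by colimits from the domain of $f$ and objects of $S$. So the middle object lies in $\mathcal K$, and the factorization axioms hold. A map of $\mathcal K$ is a trivial fibration (resp. fibration) iff it has the RLP against $I$ (resp. $J$), and since $\mathcal K$ is full and contains $S$, this condition reads the same in $\mathcal K$ and in $\mathcal M$. Cell complexes in $\mathcal K$ are cell complexes in $\mathcal M$, so smallness is inherited. Hence $\mathcal K$ is cofibrantly generated by $I,J$, and so combinatorial.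

**Step 3: the Quillen equivalence.** The inclusion preserves cofibrations and trivial cofibrations, so it is left Quillen. We show that $\varepsilon_X$ is a trivial fibration for every $X\in\mathcal M$. Let $i:A\to B$ be in $I$, and let $u:A\to rX$, $v:B\to X$ satisfy $\varepsilon_Xu=vi$. Since $B\in\mathcal K$, there is a unique $h:B\to rX$ with $\varepsilon_Xh=v$. Then $\varepsilon_Xhi=vi=\varepsilon_Xu$, and since $A\in\mathcal K$, $hi=u$. So $\varepsilon_X$ has the RLP against $I$. Now let $A\in\mathcal K$ be cofibrant and $X\in\mathcal M$ fibrant. A map $A\to X$ is the composite of its adjunct $A\to rX$ with the weak equivalence $\varepsilon_X$. So one is a weak equivalence iff the other is, which is the criterion for a Quillen equivalence.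

**Step 4: case (a), a strong generator.** Let $\mathcal K$ be the closure of $S$ under small colimits. It is cocomplete. We show that $S$ is a strong generator of $\mathcal K$; then [AR, Thm. 1.20] applies.

Suppose $f,g:X\to Y$ in $\mathcal K$ agree on all maps from objects of $S$. The class of $E\in\mathcal K$ such that $fh=gh$ for all $h:E\to X$ contains $S$ and is closed under colimits, since colimit injections are jointly epimorphic. So it is all of $\mathcal K$, and $E=X$, $h=\mathrm{id}$ gives $f=g$.

Suppose $m:A\to B$ is a monomorphism in $\mathcal K$ through which all maps from objects of $S$ to $B$ factor. The class of $E\in\mathcal K$ with $\mathcal K(E,m)$ bijective contains $S$. It is closed under colimits, because $\mathcal K(\operatorname{colim}E_i,m)=\lim\mathcal K(E_i,m)$. So it is all of $\mathcal K$, and $m$ is an isomorphism.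

An object of $\mathcal K$ that is $\lambda$-presentable in $\mathcal M$ is so in $\mathcal K$, since colimits agree.

**Step 5: case (a), from $\aleph_0$-smallness to finite presentability.** Let $A\in S$ be $\aleph_0$-small relative to all maps, so that $\mathcal M(A,-)$ preserves colimits of $\lambda$-sequences for *all* limit ordinals $\lambda$. We show that it preserves directed colimits; then $A$ is finitely presentable in $\mathcal M$, hence in $\mathcal K$.

First, every infinite directed poset $P$ is the union of a smooth chain $(P_\alpha)_{\alpha<|P|}$ of directed subposets of smaller cardinality (compare [AR, Section 1.A, around Cor. 1.7]). Enumerate $P=\{p_\xi:\xi<|P|\}$. If $|P|=\aleph_0$, let $P_0=\{p_0\}$ and $P_{n+1}=P_n\cup\{p_{n+1},q_{n+1}\}$ with $q_{n+1}$ an upper bound of $P_n\cup\{p_{n+1}\}$; each $P_n$ is finite with a top element. If $|P|$ is uncountable, choose $u:P\times P\to P$ giving upper bounds, and let $P_\alpha$ be the closure under $u$ of $\{p_0\}\cup\{p_\xi:\xi<\alpha\}$. Then $|P_\alpha|\le\max(|\alpha|,\aleph_0)<|P|$, each $P_\alpha$ is directed, and $P_\alpha=\bigcup_{\beta<\alpha}P_\beta$ at limits because $u$ is finitary.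

Now induct on $|P|$. Finite directed posets have a top element, so there is nothing to prove. For infinite $P$ and a diagram $E$ on $P$, $\alpha\mapsto\operatorname{colim}_{P_\alpha}E$ is a smooth chain of length $|P|$ with colimit $\operatorname{colim}_PE$. So
$$\mathcal M(A,\operatorname{colim}_PE)=\operatorname{colim}_\alpha\mathcal M(A,\operatorname{colim}_{P_\alpha}E)=\operatorname{colim}_\alpha\operatorname{colim}_{P_\alpha}\mathcal M(A,E)=\operatorname{colim}_P\mathcal M(A,E),\tag{2.1}$$
by smallness and then by the induction hypothesis.

**Step 6: case (b).** Under Vopěnka's principle, every cocomplete category with a small dense subcategory is locally presentable ([AR, Thm. 6.14]).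

The last sentence of Theorem B is derived in Section 7. $\square$

The exact point where this approach stops is the first equality of (2.1). Suppose the objects of $S$ are only $\aleph_1$-small, and let $P$ be an $\aleph_1$-directed poset whose cardinality has cofinality $\omega$. Then a chain of length $|P|$ has cofinality $\omega$, and $\aleph_1$-smallness says nothing about it. So long-chain smallness does not visibly yield preservation of $\lambda$-directed colimits for any $\lambda$. Cardinals of countable cofinality will be where the counterexample lives.

## 3. What an equivalence with a combinatorial homotopy category forces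

For a trivial structure, $\mathrm{Ho}(\mathcal M)=\mathcal M$. To show that $\mathcal M$ has no combinatorial replacement we need a property that $\mathrm{Ho}(\mathcal N)$, as a plain category, inherits from local presentability of $\mathcal N$. We cannot argue inside $\mathrm{Ho}(\mathcal N)$ with colimits, because $\gamma:\mathcal N\to\mathrm{Ho}(\mathcal N)$ does not preserve them in general. What $\gamma$ does preserve is coproducts of copies of one cofibrant object, and this is enough.

We first describe homotopy by one *fixed* cylinder.

**Lemma 3.1.** Let $c$ be a cofibrant object and $X$ a fibrant object of a model category. Let $c\sqcup c\xrightarrow{(i_0,i_1)}C\xrightarrow{\sigma}c$ be any fixed factorization of the fold map into a cofibration followed by a weak equivalence (a *cylinder*). Then two maps $f,g:c\to X$ become equal in the homotopy category iff there is $H:C\to X$ with $Hi_0=f$, $Hi_1=g$. Every map $\gamma c\to\gamma X$ is $\gamma$ of some map $c\to X$.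

*Proof.* It is standard (e.g. Dwyer–Spaliński, *Homotopy theories and model categories*, Prop. 5.11) that $\gamma$ induces a bijection from homotopy classes of maps $c\to X$ to $\mathrm{Ho}(\gamma c,\gamma X)$, where $f\sim g$ means that $f,g$ are left homotopic via *some* cylinder $C'$, with structure maps $i'_0,i'_1,\sigma'$. (If $c\sqcup c\to C'$ is not already a cofibration, factor it as a cofibration followed by a trivial fibration and compose.) This gives the last sentence and the "if" part, since $C$ is a cylinder. It remains to pass from $C'$ to $C$.

Let $H':C'\to X$ satisfy $H'i'_0=f$, $H'i'_1=g$. Factor the diagonal of $X$ as a weak equivalence $s:X\to X'$ followed by a fibration $p=(p_0,p_1):X'\to X\times X$.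

The inclusion $c\to c\sqcup c$ is a pushout of the cofibration from the initial object to $c$, so $i'_0$ is a cofibration. By $\sigma'i_0'=\mathrm{id}$ it is a weak equivalence. The square with left side $i_0':c\to C'$, right side $p$, top $sf$ and bottom $(f\sigma',H')$ commutes, since both ways give $(f,f)$. So it has a lift $K:C'\to X'$. Put $k=Ki'_1$. Then $pk=(f\sigma'i_1',H'i'_1)=(f,g)$, that is, $p_0k=f$ and $p_1k=g$.

Since $X$ is fibrant, the projections $X\times X\to X$ are fibrations, so $p_0$ is a fibration; by $p_0s=\mathrm{id}$ it is a trivial fibration. The square with left side $c\sqcup c\to C$, right side $p_0$, top $(sf,k)$ and bottom $f\sigma$ commutes, since both ways give $(f,f)$. So it has a lift $L:C\to X'$. Then $H=p_1L$ satisfies $Hi_0=p_1sf=f$ and $Hi_1=p_1k=g$. $\square$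

**Proposition 3.2.** Let $W\dashv U:\mathcal M\to\mathbf{Set}$ be an adjunction, $\mathcal N$ a combinatorial model category and $E:\mathcal M\to\mathrm{Ho}(\mathcal N)$ an equivalence of categories. Then $UW:\mathbf{Set}\to\mathbf{Set}$ preserves $\lambda$-filtered colimits for some regular $\lambda$.

*Proof.* Let $\gamma:\mathcal N\to\mathrm{Ho}(\mathcal N)$ be the localization, and choose a cofibrant $c\in\mathcal N$ with $\gamma c\cong EW(1)$.

**Step 1: an accessible fibrant replacement.** We need fibrant replacement to be a functor that preserves $\lambda_0$-filtered colimits. Let $J=\{A_j\to B_j\}$ generate the trivial cofibrations, and let $\lambda_0$ be regular with all $A_j$ $\lambda_0$-presentable. Let $P(X)$ be the pushout of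
$$X\leftarrow\coprod_j\mathcal N(A_j,X)\cdot A_j\to\coprod_j\mathcal N(A_j,X)\cdot B_j,$$
with its natural map $X\to P(X)$. Each $\mathcal N(A_j,-)$ preserves $\lambda_0$-filtered colimits, and copowers, coproducts and pushouts commute with colimits. So $P$ preserves $\lambda_0$-filtered colimits. Set $P^0=\mathrm{id}$, $P^{\alpha+1}=P\circ P^\alpha$, with colimits at limit steps, and $R=\operatorname{colim}_{\alpha<\lambda_0}P^\alpha$. By induction all $P^\alpha$, and hence $R$, preserve $\lambda_0$-filtered colimits. The map $X\to RX$ is a relative $J$-cell complex, hence a trivial cofibration. A map $A_j\to RX$ factors through some $P^\alpha X$, because a $\lambda_0$-chain is $\lambda_0$-filtered. Hence it extends along $A_j\to B_j$ to $B_j\to P^{\alpha+1}X\to RX$. So $RX$ is fibrant.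

**Step 2: the functor $\mathrm{Ho}(\mathcal N)(\gamma c,\gamma(-))$ is accessible.** Fix a cylinder $c\sqcup c\to C\to c$. By Lemma 3.1, naturally in $X\in\mathcal N$,
$$\mathrm{Ho}(\mathcal N)(\gamma c,\gamma X)\cong\mathrm{Ho}(\mathcal N)(\gamma c,\gamma RX)\cong\operatorname{coeq}\bigl(\mathcal N(C,RX)\rightrightarrows\mathcal N(c,RX)\bigr).\tag{3.1}$$
Indeed the lemma says that $\gamma$ maps $\mathcal N(c,RX)$ onto $\mathrm{Ho}(\mathcal N)(\gamma c,\gamma RX)$ and identifies exactly the pairs $(Hi_0,Hi_1)$. Choose a regular $\lambda\ge\lambda_0$ with $c,C$ $\lambda$-presentable. Then the right side of (3.1), and so $X\mapsto\mathrm{Ho}(\mathcal N)(\gamma c,\gamma X)$, preserves $\lambda$-filtered colimits of $\mathcal N$.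

**Step 3: copowers of $c$ become coproducts in $\mathrm{Ho}(\mathcal N)$.** Let $Q:\mathbf{Set}\to\mathcal N$, $Q(Y)=Y\cdot c$. It is a left adjoint, so it preserves colimits. We claim that $\gamma(Y\cdot c)$, with the images of the injections, is the coproduct of $Y$ copies of $\gamma c$. The object $Y\cdot c$ is cofibrant, and $Y\cdot C$ is a cylinder for it. Indeed $Y\cdot c\sqcup Y\cdot c=Y\cdot(c\sqcup c)\to Y\cdot C$ is a cofibration. Moreover $i_0$ is a trivial cofibration (as in Lemma 3.1), so $Y\cdot i_0$ is one, and from $(Y\cdot\sigma)(Y\cdot i_0)=\mathrm{id}$ it follows that $Y\cdot\sigma$ is a weak equivalence. For fibrant $X$, maps $Y\cdot c\to X$ are $Y$-indexed families of maps $c\to X$, and homotopies through $Y\cdot C$ are $Y$-indexed families of homotopies through $C$. Lemma 3.1, applied to $Y\cdot C$ and to $C$, gives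
$$\mathrm{Ho}(\mathcal N)(\gamma(Y\cdot c),\gamma X)\cong\prod_Y\mathrm{Ho}(\mathcal N)(\gamma c,\gamma X)$$
via the injections. Every object of $\mathrm{Ho}(\mathcal N)$ is isomorphic to some $\gamma X$ with $X$ fibrant, so the claim follows.

**Step 4: comparison.** Both $\gamma Q$ and $EW$ send each set $Y=\coprod_Y1$ to a coproduct of $Y$ copies of the value at $1$, and their values at $1$ are isomorphic. Such a functor is determined up to natural isomorphism by its value at $1$: for $h:Y\to Y'$, the $y$-th component of the induced map is the $h(y)$-th injection. So $\gamma Q\cong EW$. Naturally in $Y$,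
$$UW(Y)\cong\mathcal M(W1,WY)\cong\mathrm{Ho}(\mathcal N)(EW1,EWY)\cong\mathrm{Ho}(\mathcal N)(\gamma c,\gamma Q(Y)).$$
Since $Q$ preserves colimits, Step 2 shows that the right side preserves $\lambda$-filtered colimits. $\square$

For monads on $\mathbf{Set}$ this obstruction is the only one.

**Theorem C.** (ZFC) For a monad $T$ on $\mathbf{Set}$, with the trivial model structure on $\mathbf{Set}^T$, the following are equivalent: (i) it is Quillen equivalent to a combinatorial model category; (ii) $\mathbf{Set}^T\simeq\mathrm{Ho}(\mathcal N)$ for some combinatorial $\mathcal N$; (iii) $T$ preserves $\lambda$-filtered colimits for some regular $\lambda$; (iv) $\mathbf{Set}^T$ is locally presentable.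

*Proof.* $\mathbf{Set}^T$ is complete and cocomplete (Borceux, *Handbook of Categorical Algebra 2*, Ch. 4). Let $W(X)$ be the free algebra on $X$ and $U$ the forgetful functor, so that $T=UW$.

(i)⇒(ii): Quillen equivalences induce equivalences of homotopy categories, and $\mathrm{Ho}(\mathbf{Set}^T)=\mathbf{Set}^T$.

(ii)⇒(iii): This is Proposition 3.2.

(iii)⇒(iv): If $T$ preserves $\lambda$-filtered colimits, then $U$ creates them, so $W(1)$, which represents $U$, is $\lambda$-presentable. It is a strong generator. First, $U$ is faithful. Second, let $m:A\to B$ be a monomorphism through which all maps from $W(1)$ to $B$ factor. Then $Um$ is surjective, and it is injective because the right adjoint $U$ preserves monomorphisms. Bijective homomorphisms are isomorphisms, so $m$ is one. Apply [AR, Thm. 1.20].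

(iv)⇒(i): In a locally presentable category all objects are presentable, hence small. By Lemma 1.4 the sets $I,J$ given there generate the trivial model structure, so it is itself combinatorial. $\square$

Compact Hausdorff spaces illustrate Proposition 3.2. For every regular $\lambda$, the set $\lambda$ is the $\lambda$-directed union of its subsets $Y$ of size $<\lambda$, and the ultrafilter $p$ of Section 1 comes from no $\beta Y$. So $\beta$ preserves $\lambda$-filtered colimits for no $\lambda$, and the category of compact Hausdorff spaces is not $\mathrm{Ho}(\mathcal N)$ for any combinatorial $\mathcal N$.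

To prove Theorem A we therefore need a free functor $UW$ that is not accessible although $U$ preserves colimits of chains of uncountable cofinality. The raw material is measurable cardinals.

## 4. Measurable cardinals from Vopěnka's principle

**Definition 4.1.** A *measurable* cardinal is an uncountable cardinal $\kappa$ with a nonprincipal ultrafilter on $\kappa$ that is $\kappa$-complete, i.e. closed under intersections of fewer than $\kappa$ members.

Without "uncountable", $\kappa=\omega$ would qualify, since every filter is closed under finite intersections. We use two consequences. Let $U$ be such an ultrafilter on $\kappa$.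

* (4.1) Every member of $U$ has cardinality $\kappa$. A smaller set is a union of fewer than $\kappa$ singletons, none in $U$; the intersection of their complements is in $U$, so the set is not.
* (4.2) Every map from $\kappa$ to a set of cardinality $<\kappa$ is constant on a member of $U$. Otherwise the complements of its fewer than $\kappa$ fibers all lie in $U$, and so does their empty intersection.

*Vopěnka's principle* is used here in the form: no proper class of relational structures of a fixed set-sized signature is a discrete full subcategory (see [AR, Ch. 6]). So among the members of any proper class of such structures there is a homomorphism that is not an identity. The ordinals $(\alpha,<)$ are an easy instance: inclusions are such homomorphisms.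

**Proposition 4.2.** Vopěnka's principle implies that there is a proper class of measurable cardinals.

*Proof.* Fix an ordinal $\alpha\ge\omega$. We find a measurable cardinal above $\alpha$.

**Step 1: an elementary map.** For $\beta>\alpha$ consider $V_{\beta+\omega}$ as a structure with a relation $R_\varphi$ for each first-order formula $\varphi$ in the language of $\in$ with constants for $\beta$ and for all $\xi\le\alpha$ (sentences are given a dummy variable). The signature is a set independent of $\beta$. Homomorphisms preserve $R_\varphi$ and $R_{\neg\varphi}$, so they are elementary, and they respect the constants. Vopěnka's principle yields a non-identity elementary $j:V_{\beta+\omega}\to V_{\gamma+\omega}$ with $j(\beta)=\gamma$ and $j(\xi)=\xi$ for $\xi\le\alpha$, where possibly $\beta=\gamma$. Being an ordinal is absolute for transitive sets, so $j$ sends ordinals to ordinals. It is strictly increasing on them, hence $j(\xi)\ge\xi$: if $\xi$ were least with $j(\xi)<\xi$, then $j(j(\xi))<j(\xi)$ would contradict minimality.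

**Step 2: $j$ moves an ordinal.** This is clear if $\beta\neq\gamma$. Suppose $\beta=\gamma$ and $j$ fixes all ordinals of $V_{\beta+\omega}$. The rank function is definable in $V_{\beta+\omega}$: $\rho=\operatorname{rank}x$ iff there are a transitive set $t\ni x$ and a function $r$ on $t$ with $r(y)=\sup\{r(z)+1:z\in y\}$ for $y\in t$ and $r(x)=\rho$. Such $t$ and $r$ can be found with rank only finitely many steps above $\operatorname{rank}x$, hence in $V_{\beta+\omega}$. So $j$ preserves ranks. Take $x$ of minimal rank with $j(x)\ne x$. For every $z$ of rank $<\operatorname{rank}x=\operatorname{rank}j(x)$ we have $j(z)=z$, so $z\in x\Leftrightarrow j(z)\in j(x)\Leftrightarrow z\in j(x)$. All elements of $x$ and of $j(x)$ have such rank, so $j(x)=x$, a contradiction.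

**Step 3: the critical point is in range.** Let $\kappa$ be the least ordinal moved. Then $\kappa>\alpha$ and $j(\kappa)>\kappa$. We need $\kappa\le\beta$, so that the sets we form lie in the domain of $j$. If all ordinals $\le\beta$ were fixed, then $\gamma=j(\beta)=\beta$ and $j(\beta+n)=\beta+n$ for all $n$, and no ordinal would be moved. Hence $\kappa\le\beta$, and all subsets of $\kappa$, and all sequences of length $<\kappa$ of such subsets, lie in $V_{\beta+\omega}$.

**Step 4: the ultrafilter.** Put $U=\{X\subseteq\kappa:\kappa\in j(X)\}$.

* $U$ is an ultrafilter: $\kappa\in j(\kappa)$, and by elementarity $j$ preserves inclusions, $j(\emptyset)=\emptyset$, $j(X\cap Y)=j(X)\cap j(Y)$ and $j(\kappa\setminus X)=j(\kappa)\setminus j(X)$.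
* $U$ is nonprincipal: $j(\{\xi\})=\{\xi\}\not\ni\kappa$ for $\xi<\kappa$.
* $U$ is $\kappa$-complete. Let $0<\delta<\kappa$ and $X_\xi\in U$ for $\xi<\delta$. As $j$ fixes all ordinals $\le\delta$, it sends the sequence $(X_\xi)_{\xi<\delta}$ to $(j(X_\xi))_{\xi<\delta}$, so $j(\bigcap_{\xi<\delta}X_\xi)=\bigcap_{\xi<\delta}j(X_\xi)\ni\kappa$.
* $\kappa$ is a cardinal: if $|\kappa|<\kappa$, then $\kappa$ would be a union of fewer than $\kappa$ singletons not in $U$, against $\kappa$-completeness.

So $\kappa>\alpha\ge\omega$ is a measurable cardinal. Since $\alpha$ was arbitrary, there is a proper class of them. $\square$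

From now on we assume that there is a proper class of measurable cardinals.

## 5. Reduced powers along $\omega$-sequences of measurable cardinals

We look for a set functor that preserves colimits of all chains of uncountable cofinality and is not accessible. Section 2 suggests that non-accessibility be located at cardinals $\mu$ of cofinality $\omega$. A first try is $T\mapsto T^\mu/{\sim}$, where $f\sim g$ iff $f,g$ agree off a set of size $<\mu$. The class of $\mathrm{id}_\mu$ comes from no $Y\subseteq\mu$ with $|Y|<\mu$, as desired. But long chains are not respected. Let $\lambda<\mu$ be regular uncountable, let $T_\alpha=\alpha$ for $\alpha<\lambda$, with colimit $\lambda$, and let $f:\mu\to\lambda$ have all fibers of size $\mu$. Then $f$ does not agree off a small set with any map into any $\alpha<\lambda$. To bound $f$ we need a filter with a set on which $f$ is bounded, and (4.2) provides such filters.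

**Definition 5.1.** Let $\mathbb S$ be the class of all sequences $s=(\kappa_n,U_n)_{n<\omega}$ with $\kappa_0<\kappa_1<\cdots$ measurable and $U_n$ a nonprincipal $\kappa_n$-complete ultrafilter on $\kappa_n$. Put $\mu_s=\sup_n\kappa_n$ and
$$D_s=\{(n,\xi):n<\omega,\ \xi<\kappa_n\}.$$
Let $\mathcal F_s$ be the filter of all $X\subseteq D_s$ with $\{\xi:(n,\xi)\in X\}\in U_n$ for all but finitely many $n$.

Then $\operatorname{cf}\mu_s=\omega$ and $|D_s|=\mu_s$. By (4.1), every $X\in\mathcal F_s$ has $|X|=\mu_s$. As there is a proper class of measurables, $\mu_s$ can be made larger than any given cardinal. "Almost all $n$" means all but finitely many. Define set functors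
$$F_s(T)=T^{D_s}/{\sim},\quad f\sim g\iff\{d:f(d)=g(d)\}\in\mathcal F_s,\qquad G(T)=T^\omega/(\text{equality at almost all }n).$$

Composition with $D_s\to\omega$, $(n,\xi)\mapsto n$, gives a natural map $G\to F_s$. It is injective: if two composites agree on $X\in\mathcal F_s$, then, as almost all sections of $X$ are nonempty, the two sequences agree at almost all $n$. We regard $G$ as a subfunctor of $F_s$.

**Lemma 5.2.** If $|T|<\mu_s$ then $G(T)=F_s(T)$.

*Proof.* Let $f:D_s\to T$; then $T\neq\emptyset$. For almost all $n$ we have $\kappa_n>|T|$, and by (4.2) $f(n,-)$ takes a constant value $g(n)$ on a set in $U_n$. With $g$ arbitrary at the other $n$, $f$ agrees with $(n,\xi)\mapsto g(n)$ on a member of $\mathcal F_s$. $\square$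

One $s$ is not enough: $F_s$ preserves $\lambda$-filtered colimits for every regular $\lambda>\mu_s$. Indeed maps out of $D_s$, and equalities between two of them on a subset of $D_s$, involve fewer than $\lambda$ conditions, so they are realized at one stage. We must use all $s\in\mathbb S$ at once. A coproduct of the $F_s$ would not take sets to sets, since $F_s(1)=1$ for a proper class of $s$. Lemma 5.2 shows the remedy, which is to amalgamate along the common part $G$.

**Definition 5.3.**
$$F(T)=G(T)\sqcup\coprod_{s\in\mathbb S}\bigl(F_s(T)\setminus G(T)\bigr),$$
the union of all $F_s(T)$ amalgamated along $G(T)$.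

By Lemma 5.2 only those $s$ with $\mu_s\le|T|$ contribute, and they form a set, so $F(T)$ is a set. As each $F_s(h)$ restricts to $G(h)$, $F$ is a functor $\mathbf{Set}\to\mathbf{Set}$. Inside $F(T)$,
$$F_s(T)\cap F_{s'}(T)=G(T)\qquad(s\ne s').\tag{5.1}$$
For instance $F(\emptyset)=\emptyset$, $F(1)=1$, and $F(T)=G(T)$ for every $T$ smaller than all $\mu_s$.

*$F$ is not accessible.* Given a regular $\lambda$, choose $s$ with $\mu_s\ge\lambda$, put $D=D_s$, and let $\iota:Y\hookrightarrow D$ with $|Y|<\lambda$. Suppose $F(\iota)(z)=[\mathrm{id}_D]\in F_s(D)$. Here $[\mathrm{id}_D]\notin G(D)$, since $\mathrm{id}_D$ is constant on no $\{n\}\times Z$ with $Z\in U_n$. By (5.1), $z\in F_s(Y)$, say $z=[g]$. Then $g(d)=d$ on some $X\in\mathcal F_s$, so $X\subseteq Y$ and $\mu_s=|X|\le|Y|<\lambda\le\mu_s$, which is absurd. So $[\mathrm{id}_D]$ is not reached from the $\lambda$-directed union of the $Y$. The proof of Theorem A will carry this argument over to free $F$-algebras.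

**Lemma 5.4.** $F$ preserves colimits of chains indexed by limit ordinals of uncountable cofinality.

*Proof.* Restricting to a cofinal subchain, we may take a chain $(T_\alpha)_{\alpha<\lambda}$ with $\lambda$ regular uncountable. Let $t_\alpha:T_\alpha\to T$ be the colimit cocone.

**Step 1: bounding.** We claim that for $a:D_s\to\lambda$ there are $X\in\mathcal F_s$ and $\alpha<\lambda$ with $a(d)\le\alpha$ on $X$. Since $\operatorname{cf}\mu_s=\omega\neq\lambda=\operatorname{cf}\lambda$, we have $\mu_s\ne\lambda$. If $\mu_s<\lambda$, take $X=D_s$ and $\alpha=\sup a<\lambda$. If $\mu_s>\lambda$, then for almost all $n$ we have $\kappa_n>\lambda$, so by (4.2) $a(n,-)$ takes a constant value $c_n$ on a set $Z_n\in U_n$. Take $X$ to be the union of the $\{n\}\times Z_n$ over these $n$, and $\alpha=\sup c_n$, which is $<\lambda$ as a countable supremum.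

**Step 2: every element of $F_s(T)$ comes from a stage.** Given $f:D_s\to T$, let $a(d)$ be least with $f(d)\in t_{a(d)}(T_{a(d)})$, and take $X,\alpha$ from Step 1. For $d\in X$ we have $f(d)\in t_\alpha(T_\alpha)$. Choose $f':D_s\to T_\alpha$ with $t_\alpha f'=f$ on $X$, arbitrary off $X$; this is possible because $X\ne\emptyset$ forces $T_\alpha\neq\emptyset$. Then $[f]=F_s(t_\alpha)[f']$.

**Step 3: equalities in $F_s(T)$ hold at a stage.** Suppose $f,g:D_s\to T_\alpha$ satisfy $t_\alpha f=t_\alpha g$ on $Y\in\mathcal F_s$. For $d\in Y$ let $a(d)\ge\alpha$ be least such that $f(d),g(d)$ have equal images in $T_{a(d)}$, and let $a(d)=\alpha$ for $d\notin Y$. By Step 1, $a\le\beta$ on some $X\in\mathcal F_s$, and we may take $\beta\ge\alpha$. Then the images of $f,g$ in $T_\beta$ agree on $X\cap Y\in\mathcal F_s$. So $F_s$ preserves the colimit.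

**Step 4: from $G$ and $F_s$ to $F$.** Steps 2 and 3 work for $G$, with $D_s,\mathcal F_s$ replaced by $\omega$ and the cofinite filter, because countable suprema stay below $\lambda$. For the given chain let $\Sigma$ be the *set* of $s$ with $\mu_s\le\sup(\{|T|\}\cup\{|T_\alpha|:\alpha<\lambda\})$. For $s\notin\Sigma$, Lemma 5.2 gives $F_s=G$ on all the sets $T_\alpha,T$. So on these sets $F$ coincides with the wide pushout of the inclusions $(G\hookrightarrow F_s)_{s\in\Sigma}$ (with $F=G$ if $\Sigma=\emptyset$). Colimits commute with colimits. $\square$

## 6. Algebras for the functor $F$

A non-accessible functor has to be turned into a category. We let it be the arity of an algebraic operation.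

**Definition 6.1.** For a functor $H:\mathbf{Set}\to\mathbf{Set}$, $\mathrm{Alg}(H)$ has as objects the pairs $(A,\,a:HA\to A)$, and as maps $(A,a)\to(B,b)$ the functions $f$ with $fa=bH(f)$.

For $H(A)=A\times A$ these are sets with a binary operation. The free one on $X$ consists of bracketed words, and each word is either a letter or a product of two words, in exactly one way. The same unique readability will hold for $F$ and is the key to the last step.

Let $\mathcal M=\mathrm{Alg}(F)$, with forgetful functor $U$.

**Lemma 6.2.** $U$ creates limits and colimits of chains of uncountable cofinality, and reflects isomorphisms. In particular $\mathcal M$ is complete.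

*Proof.* A limit of the underlying sets carries the unique structure whose components are $F(\lim A_i)\to F(A_i)\to A_i$. If $F$ preserves the colimit of a diagram of underlying sets, the maps $F(A_i)\to A_i\to\operatorname{colim}A_i$ induce a unique structure on $\operatorname{colim}A_i$, and it is the colimit in $\mathcal M$; use Lemma 5.4. If $f$ is bijective with $fa=bF(f)$, then $f^{-1}b=aF(f^{-1})$. $\square$

**Lemma 6.3.** $U$ has a left adjoint $W$. Write $T=UW$, with unit $\eta_X:X\to TX$ and structure $w_X:F(TX)\to TX$. Then
$$[\eta_X,w_X]:X\sqcup F(TX)\xrightarrow{\ \cong\ }TX\tag{6.1}$$
is a bijection, and for $\iota:Y\to X$,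
$$T(\iota)\eta_Y=\eta_X\iota,\qquad T(\iota)w_Y=w_XF(T\iota).\tag{6.2}$$

*Proof.* An algebra for $H=X\sqcup F(-)$ is an $F$-algebra $A$ together with a map $X\to A$. So an initial $H$-algebra is a free $F$-algebra on $X$. We build it by the initial chain (Adámek's theorem). Let $W_0=\emptyset$, $W_{\alpha+1}=H(W_\alpha)$, with colimits at limit steps. The connecting maps $v_{\alpha,\beta}:W_\alpha\to W_\beta$ are given by $v_{\alpha+1,\beta+1}=H(v_{\alpha,\beta})$ and the colimit injections; for limit $\alpha$, $v_{\alpha,\alpha+1}$ is determined by $v_{\alpha,\alpha+1}v_{\gamma+1,\alpha}=H(v_{\gamma,\alpha})$ for $\gamma<\alpha$. Put $W=W_{\omega_1}$ with injections $i_\beta:W_\beta\to W$.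

The functor $H$ preserves colimits of $\omega_1$-chains, by Lemma 5.4. So $H(W)=\operatorname{colim}_\beta H(W_\beta)=\operatorname{colim}_\beta W_{\beta+1}=W$; precisely, there is a bijection $h:H(W)\to W$ with $hH(i_\beta)=i_{\beta+1}$, and the maps $H(i_\beta)$ are jointly surjective.

We show that $(W,h)$ is initial. Let $(A,a)$ be an $H$-algebra. Define $p_\alpha:W_\alpha\to A$ by $p_{\alpha+1}=aH(p_\alpha)$, with the induced map at limits. These are compatible, that is, $p_{\alpha+1}v_{\alpha,\alpha+1}=p_\alpha$. For $\alpha=0$ this is clear. For $\alpha=\gamma+1$, $aH(p_\alpha)H(v_{\gamma,\alpha})=aH(p_\gamma)=p_\alpha$. For limit $\alpha$, precompose with $v_{\gamma+1,\alpha}$: $aH(p_\alpha)H(v_{\gamma,\alpha})=aH(p_\gamma)=p_{\gamma+1}$. So there is $p:W\to A$ with $pi_\beta=p_\beta$. Then $phH(i_\beta)=p_{\beta+1}=aH(p_\beta)=aH(p)H(i_\beta)$ for all $\beta$, so $ph=aH(p)$. If $q$ is any homomorphism, then $qi_{\beta+1}=qhH(i_\beta)=aH(qi_\beta)$, so $qi_\beta=p_\beta$ by induction, and $q=p$.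

Thus free algebras exist, with $h=[\eta_X,w_X]$ bijective, which is (6.1). Finally (6.2) says that $\eta$ is natural and that $W(\iota)$ is a homomorphism. $\square$

**Lemma 6.4.** $\mathcal M$ is cocomplete.

*Proof.* Let $\Delta=(\Delta_i)$ be a small diagram in $\mathcal M$, with structure maps $\delta_i:F(U\Delta_i)\to U\Delta_i$. Its category of cocones is locally small and complete, with limits formed on apexes. By Freyd's initial object theorem (Mac Lane, *Categories for the Working Mathematician*, V.6) it has an initial object, i.e. $\Delta$ has a colimit, as soon as it has a weakly initial set.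

**Step 1: images are subalgebras.** Let $\varphi:(B',b')\to(A,a)$ be a homomorphism, with set-theoretic image factorization $B'\xrightarrow{e}B\xrightarrow{m}A$. Since $e$ splits, $F(e)$ is surjective. For $v\in F(B')$ we have $aF(m)F(e)(v)=aF(\varphi)(v)=\varphi(b'(v))\in B$. So $aF(m)$ factors as $mb$ for a unique $b:F(B)\to B$, and $m$ is a homomorphism.

**Step 2: a weakly initial set of cocones.** Given a cocone $(A,u_i)$, let $B$ be the image of the induced homomorphism $W(\coprod_iU\Delta_i)\to A$. Each $u_i$ factors as a map of sets $u_i=mu'_i$. Then $mu_i'\delta_i=u_i\delta_i=aF(u_i)=aF(m)F(u_i')=mbF(u'_i)$, and $m$ is injective, so $u_i'$ is a homomorphism; likewise the $u_i'$ form a cocone. So every cocone receives a map from one whose apex is carried by a quotient set of the carrier of $W(\coprod_iU\Delta_i)$. Up to isomorphism these form a set. $\square$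

## 7. Proof of Theorem A

**Step 1: cofibrant generation.** By Lemmas 6.2 and 6.4, $\mathcal M=\mathrm{Alg}(F)$ is complete and cocomplete, $U$ reflects isomorphisms, and $U$ preserves colimits of chains of uncountable cofinality. Give $\mathcal M$ the trivial model structure. By Lemma 1.4 with $\kappa=\aleph_1$, it is cofibrantly generated by
$$I=\{W(\emptyset)\to W(1),\ W(2)\to W(1)\},\qquad J=\{\mathrm{id}_{W(\emptyset)}\},$$
and the domains and codomains $W(0),W(1),W(2)$ are $\aleph_1$-small relative to all maps of $\mathcal M$.

**Step 2: an element of a free algebra that should come from a small set.** Suppose $\mathcal M=\mathrm{Ho}(\mathcal M)\simeq\mathrm{Ho}(\mathcal N)$ with $\mathcal N$ combinatorial. By Proposition 3.2, $T=UW$ preserves $\lambda$-filtered colimits for some regular $\lambda$. Choose $s\in\mathbb S$ with $\mu_s\ge\lambda$, and put $D=D_s$. Let $x=[\mathrm{id}_D]\in F_s(D)\subseteq F(D)$ and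
$$t=w_D\bigl(F(\eta_D)(x)\bigr)\in T(D).$$
This is the operation $x$ applied to the generators. Since $\lambda$ is regular, $D$ is the $\lambda$-directed union of its subsets of size $<\lambda$. So there are $\iota:Y\hookrightarrow D$ with $|Y|<\lambda$ and $t'\in T(Y)$ with $T(\iota)(t')=t$.

**Step 3: $t'$ is an operation applied to something.** We strip off the outer operation. By (6.1), $t\notin\eta_D(D)$. If $t'=\eta_Y(y)$, then $t=\eta_D(\iota(y))$ by (6.2), which is excluded. So by (6.1) $t'=w_Y(z)$ with $z\in F(TY)$. By (6.2), $w_D(F(T\iota)(z))=w_D(F(\eta_D)(x))$, and injectivity of $w_D$ gives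
$$F(T\iota)(z)=F(\eta_D)(x)=[\eta_D]\in F_s(TD).\tag{7.1}$$

**Step 4: $z$ lies in the $s$-part of $F(TY)$.** First, $[\eta_D]\notin G(TD)$. Otherwise $\eta_D$ would, for almost all $n$, be constant on $\{n\}\times Z_n$ for some $Z_n\in U_n$. This contradicts injectivity of $\eta_D$, since $|Z_n|=\kappa_n>1$. Now $F(T\iota)$ maps $G(TY)$ into $G(TD)$ and each $F_{s'}(TY)$ into $F_{s'}(TD)$, and $F_{s'}(TD)\cap F_s(TD)=G(TD)$ for $s'\ne s$ by (5.1). So (7.1) forces $z\in F_s(TY)$, say $z=[g]$ with $g:D\to TY$.

**Step 5: $Y$ is too small.** By (7.1) there is $X\in\mathcal F_s$ with $T(\iota)(g(d))=\eta_D(d)$ for all $d\in X$. Fix $d\in X$. If $g(d)$ were in the image of $w_Y$, then by (6.2) $\eta_D(d)$ would be in the image of $w_D$, against (6.1). Hence $g(d)=\eta_Y(y)$ for some $y\in Y$, and $\eta_D(y)=T(\iota)\eta_Y(y)=\eta_D(d)$, so $d=y\in Y$. Thus $X\subseteq Y$, and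
$$\mu_s=|X|\le|Y|<\lambda\le\mu_s,$$
a contradiction. So $\mathrm{Ho}(\mathcal M)$ is not equivalent to $\mathrm{Ho}(\mathcal N)$ for any combinatorial $\mathcal N$.

**Step 6: conclusion.** A zigzag of Quillen equivalences induces an equivalence of homotopy categories, so $\mathcal M$ is not Quillen equivalent to a combinatorial model category. By Proposition 4.2, Vopěnka's principle supplies the measurable cardinals that we used. This proves Theorem A: under Vopěnka's principle, it is false that every cofibrantly generated model category is Quillen equivalent to a combinatorial one. $\blacksquare$

It remains to justify the last sentence of Theorem B. Apply the modified statement to the $\mathcal M$ of Theorem A with $S=\{W(0),W(1),W(2)\}$, whose objects are $\aleph_1$-small relative to all maps. If (a) held with $\aleph_1$ in place of $\aleph_0$, the closure of $S$ under small colimits would be a combinatorial model category Quillen equivalent to $\mathcal M$. Theorem A forbids this, in particular under Vopěnka's principle. $\blacksquare$
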